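# Kobayashi and Teichmüller metrics on the symmetric Teichmüller space

## 1. A guess suggested by $T_0\subset T_*\subset T$

The quasisymmetric homeomorphisms of the line that fix $0$ and $1$ form the universal Teichmüller space $T$. It carries the Teichmüller metric, which measures the least dilatation of a quasiconformal map between two points. As a complex manifold it also carries the Kobayashi metric, which measures how large a holomorphic disk is needed to join two points. Two results are given to us: these metrics coincide on $T$, and they coincide on the little Teichmüller space $T_0$.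

Between the two lies the symmetric Teichmüller space $T_*$, the space of homeomorphisms that look like affine maps at small scales, uniformly along the line. We have $T_0\subset T_*\subset T$. The question is whether the Kobayashi metric of $T_*$ equals the Teichmüller metric restricted to $T_*$.

The first guess is yes, because equality holds on both neighbors. The guess is correct, but the two neighbors do not prove it: they give one inequality everywhere, and the other one only for pairs of points in $T_0$. We fix the definitions, test the guess, and then prove it.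

## 2. Symmetric homeomorphisms, Beltrami coefficients and charts

Let $\mathbb U=\{x+iy:y>0\}$, $\mathbb L=\{x+iy:y<0\}$, and let $\Delta$ be the unit disk. We write qc for quasiconformal.

**Definition (quasisymmetric, symmetric).** An increasing homeomorphism $h$ of $\mathbb R$ onto itself is quasisymmetric if for some $M>0$
$$\frac1M\le\frac{h(x+t)-h(x)}{h(x)-h(x-t)}\le M\qquad(x\in\mathbb R,\ t>0).$$
It is symmetric if moreover this ratio tends to $1$ as $t\to0^+$, uniformly in $x\in\mathbb R$.

For example, $h(x)=\operatorname{sign}(x)|x|^\alpha$ with $\alpha>1$ is quasisymmetric, since it is the boundary map of the qc map $z|z|^{\alpha-1}$. It is not symmetric: at $x=t$ the ratio is $2^\alpha-1\ne1$ for every $t>0$. On the other hand, a quasisymmetric $C^1$ map for which $\log h'$ is Lipschitz with constant $c$ is symmetric. By the mean value theorem the ratio is $h'(\xi)/h'(\xi')$ with $|\xi-\xi'|\le2t$, so it lies in $[e^{-2ct},e^{2ct}]$.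

**Definition (the three spaces).** Let $M(\mathbb U)$ be the open unit ball of $L^\infty(\mathbb U)$. For $\mu\in M(\mathbb U)$ let $f^\mu$ be the qc self-map of $\mathbb U$ with complex dilatation $\mu$ fixing $0,1,\infty$. Write $\mu\sim\nu$ if $f^\mu=f^\nu$ on $\mathbb R$, and $T=M(\mathbb U)/\sim$. Let $L_*(\mathbb U)$ be the closed subspace of those $\mu\in L^\infty(\mathbb U)$ with $\|\mu|_{\{0<\operatorname{Im}z<t\}}\|_\infty\to0$ as $t\to0^+$. Put $M_*(\mathbb U)=M(\mathbb U)\cap L_*(\mathbb U)$ and $T_*=M_*(\mathbb U)/\sim$. Let $L_0(\mathbb U)$ consist of those $\mu\in L^\infty(\mathbb U)$ with $\inf\{\|\mu|_{\mathbb U\setminus K}\|_\infty:K\subset\mathbb U\text{ compact}\}=0$. Put $M_0(\mathbb U)=M(\mathbb U)\cap L_0(\mathbb U)$ and $T_0=M_0(\mathbb U)/\sim$.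

The space $T$ is identified with the space of quasisymmetric homeomorphisms fixing $0$ and $1$, and $T_*$ with the space of symmetric ones. For example, the coefficient equal to $\frac12$ on $\{y>1\}$ and $0$ elsewhere lies in $M_*$ but not in $M_0$, and the constant $\frac12$ lies in neither. Membership in $L_*$ asks for decay toward $\mathbb R$ only. Nothing is asked as $y\to\infty$, nor as $|x|\to\infty$ at fixed height.

**Definition (charts).** Let $B(\mathbb L)$ be the Banach space of holomorphic $\varphi$ on $\mathbb L$ with $\|\varphi\|=\sup|\operatorname{Im}z|^2|\varphi(z)|<\infty$, and $B_*(\mathbb L)$ its closed subspace of those $\varphi$ with $y^2\varphi(x+iy)\to0$ as $y\to0^-$, uniformly in $x$. For $\mu\in M(\mathbb U)$ let $f_\mu$ be the qc map of $\hat{\mathbb C}$ fixing $0,1,\infty$ with dilatation $\mu$ on $\mathbb U$ and $0$ on $\mathbb L$. Put $\mathcal S(\mu)=S_{f_\mu|_{\mathbb L}}$, where $S_f=(f''/f')'-\frac12(f''/f')^2$.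

One has $\mathcal S(\mu)=\mathcal S(\nu)$ if and only if $\mu\sim\nu$. We use Theorem 2.1 of "On Symmetric Homeomorphisms On The Real Line", the paper from which the problem comes: *$\mathcal S$ maps $M_*(\mathbb U)$ holomorphically onto an open subset of $B_*(\mathbb L)$, and $\mathcal S:M_*(\mathbb U)\to\mathcal S(M_*(\mathbb U))$ has a local holomorphic section near every point.* The complex structure of $T_*$ is the one for which the bijection $T_*\to\mathcal S(M_*(\mathbb U))\subset B_*(\mathbb L)$ is biholomorphic. The structures of $T$ and $T_0$ are defined in the same way, with $B(\mathbb L)$ and the corresponding closed subspace $B_0(\mathbb L)$.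

**Definition (Teichmüller metric).** $d([\mu],[\nu])=\frac12\log\inf K(g)$, the infimum over all qc self-maps $g$ of $\mathbb U$ with boundary values $f^\nu|_{\mathbb R}\circ(f^\mu|_{\mathbb R})^{-1}$. On $T_*$ and $T_0$ we use the restriction of $d$.

**Definition (Kobayashi metric).** Let $\rho$ be the hyperbolic distance on $\Delta$ with $\rho(0,r)=\frac12\log\frac{1+r}{1-r}$. For a complex Banach manifold $X$ let $\delta_X(p,q)=\inf\rho(a,b)$ over holomorphic $\phi:\Delta\to X$ and $a,b\in\Delta$ with $\phi(a)=p$, $\phi(b)=q$. Let $k_X(p,q)=\inf\sum_{j=1}^n\delta_X(p_{j-1},p_j)$ over finite chains $p=p_0,\dots,p_n=q$ in $X$.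

For $X=\Delta$ the Schwarz–Pick lemma gives $\delta_\Delta=k_\Delta=\rho$. Always $k_X\le\delta_X$, and a holomorphic map $X\to Y$ increases neither $\delta$ nor $k$, since it carries disks to disks.

*Dilatations.* For a qc map $F$ with coefficient $\kappa$, the pointwise dilatation $K_F=\frac{1+|\kappa|}{1-|\kappa|}$ satisfies
$$|DF|^2=K_FJ_F\quad\text{a.e.},\qquad K(F)=\operatorname{ess\,sup}K_F. \tag{1}$$
For $\mu,\nu\in M(\mathbb U)$ put $\sigma_{\mu,\nu}=\frac{\nu-\mu}{1-\bar\mu\nu}$. With $f=f^\mu$, the coefficient of $f^\nu\circ f^{-1}$ is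
$$\Bigl(\sigma_{\mu,\nu}\,\frac{f_z}{\overline{f_z}}\Bigr)\circ f^{-1}. \tag{2}$$
So for a.e. $z$ the pointwise dilatation of $f^\nu\circ(f^\mu)^{-1}$ at $f^\mu(z)$ is $\frac{1+|\sigma_{\mu,\nu}(z)|}{1-|\sigma_{\mu,\nu}(z)|}$. We use three textbook facts throughout: suitably normalized families of $K$-qc maps are compact, a homeomorphism that is qc off a line is qc, and qc maps preserve null sets.

## 3. The inequality $d\le k_{T_*}$, and pairs in $T_0$

In the charts, the inclusion $T_*\to T$ is the restriction of the bounded linear inclusion $B_*(\mathbb L)\to B(\mathbb L)$, so it is holomorphic. Together with $k_T=d$ this gives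
$$d(p,q)=k_T(p,q)\le k_{T_*}(p,q)\le\delta_{T_*}(p,q)\qquad(p,q\in T_*). \tag{3}$$

The inclusion $T_0\to T_*$ is holomorphic too. In the charts it is an inclusion that is holomorphic into $B(\mathbb L)$ and has values in the closed subspace $B_*(\mathbb L)$. So if $p,q\in T_0$, then $k_{T_*}(p,q)\le k_{T_0}(p,q)=d(p,q)$. The guess holds for pairs in $T_0$.

The two neighbors say nothing more. For other pairs we must produce holomorphic disks inside $T_*$ that are almost as small as $d$ allows.

## 4. Disks built from a coefficient in $L_*$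

The next lemma turns a qc map with good coefficient into a holomorphic disk.

**Lemma 1.** Let $\mu\in M(\mathbb U)$ and $\tau\in L_*(\mathbb U)$ with $\|\tau\|_\infty\le1$. Put
$$\Phi(\lambda)=\frac{\mu+\lambda\tau}{1+\bar\mu\lambda\tau},\qquad\lambda\in\Delta. \tag{4}$$
Then $\Phi:\Delta\to M(\mathbb U)$ is holomorphic, $\Phi(\lambda)-\mu\in L_*$, $\Phi(0)=\mu$ and $\Phi'(0)=(1-|\mu|^2)\tau$. If $\mu\in M_*$, then $\lambda\mapsto[\Phi(\lambda)]$ is a holomorphic map $\Delta\to T_*$. If $\nu'\in M(\mathbb U)$, $\sigma=\sigma_{\mu,\nu'}\in L_*$, $k=\|\sigma\|_\infty>0$ and $\tau=\sigma/k$, then $k<1$ and $\Phi(k)=\nu'$.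

*Proof.* For $a,b\in\Delta$ one has $\bigl|\frac{a+b}{1+\bar ab}\bigr|\le\frac{|a|+|b|}{1+|a||b|}$, and the right side increases in $|a|$ and in $|b|$. So $\|\Phi(\lambda)\|_\infty\le\frac{\|\mu\|_\infty+|\lambda|}{1+\|\mu\|_\infty|\lambda|}<1$. Next,
$$\Phi(\lambda)-\mu=\frac{\lambda\tau(1-|\mu|^2)}{1+\bar\mu\lambda\tau}=\lambda\tau(1-|\mu|^2)\sum_{m\ge0}(-\bar\mu\lambda\tau)^m .$$
The $m$-th term has norm at most $\|\mu\|_\infty^m$, so the series converges in $L^\infty$ uniformly in $\lambda\in\Delta$. Its partial sums are polynomials in $\lambda$ with coefficients in $L_*$, because $L_*$ is stable under multiplication by $L^\infty$. Since $L_*$ is closed, $\Phi-\mu$ is a holomorphic map into $L_*$, with derivative $(1-|\mu|^2)\tau$ at $0$. If $\mu\in M_*$, then $\Phi$ is holomorphic into $M_*$, and by Theorem 2.1 $\mathcal S\circ\Phi$ is holomorphic into $\mathcal S(M_*)\subset B_*(\mathbb L)$, which is the claim about $[\Phi(\lambda)]$.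

Finally, $k\le\frac{\|\mu\|_\infty+\|\nu'\|_\infty}{1+\|\mu\|_\infty\|\nu'\|_\infty}<1$. With $\sigma=\frac{\nu'-\mu}{1-\bar\mu\nu'}$,
$$\mu+\sigma=\frac{\nu'(1-|\mu|^2)}{1-\bar\mu\nu'},\qquad1+\bar\mu\sigma=\frac{1-|\mu|^2}{1-\bar\mu\nu'},$$
so $\Phi(k)=\frac{\mu+\sigma}{1+\bar\mu\sigma}=\nu'$. $\square$

Let $\mu,\nu'\in M_*$ with $[\mu]\ne[\nu']$. Then $\sigma=\sigma_{\mu,\nu'}$ is not zero, and it lies in $L_*$ because $|\sigma|\le(|\mu|+|\nu'|)/(1-\|\mu\|_\infty\|\nu'\|_\infty)$. The disk of Lemma 1 joins $[\mu]=[\Phi(0)]$ to $[\nu']=[\Phi(k)]$, so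
$$\delta_{T_*}([\mu],[\nu'])\le\rho(0,k)=\tfrac12\log\tfrac{1+k}{1-k}=\tfrac12\log K\bigl(f^{\nu'}\circ(f^\mu)^{-1}\bigr). \tag{5}$$

So the guess holds for $p=[\mu]$ and $q$ whenever $q$ has representatives $\nu'\in M_*$ for which $K(f^{\nu'}\circ(f^\mu)^{-1})$ is as close as we like to $e^{2d(p,q)}$. The complex analysis is finished at this point. What remains is a question about qc maps.

## 5. A homeomorphism with power growth at infinity

We test this on a pair that $T_0$ does not cover. Fix $\alpha>1$ and put
$$h(x)=x\Bigl(\frac{1+x^2}2\Bigr)^{(\alpha-1)/2},\qquad h(0)=0,\quad h(1)=1.$$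

*$h$ is symmetric.* We compute $h'(x)=2^{-(\alpha-1)/2}(1+x^2)^{(\alpha-3)/2}(1+\alpha x^2)$, so $(\log h')'=\frac{(\alpha-3)x}{1+x^2}+\frac{2\alpha x}{1+\alpha x^2}$ is bounded by $\frac{|\alpha-3|}2+\sqrt\alpha$. It is quasisymmetric because it has the qc extension $E$ below. By the remark in Section 2, $h$ is symmetric.

*$h$ is not in $T_0$.* Suppose $h=f^\nu|_{\mathbb R}$ with $\nu\in M_0$. The coefficients $\nu_n(z)=\nu(nz)$ tend to $0$ a.e. as $n\to\infty$, because for fixed $z$ the point $nz$ leaves every compact set. So $f^{\nu_n}(z)=f^\nu(nz)/f^\nu(n)$ tends to $z$. But $h(nx)/h(n)\to\operatorname{sign}(x)|x|^\alpha$, a contradiction.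

*A first extension.* Put $E(z)=z\bigl(\frac{1+|z|^2}2\bigr)^{(\alpha-1)/2}$ on $\mathbb U$. In the coordinate $\log z=s+i\theta$, $0<\theta<\pi$, it is $(s,\theta)\mapsto(u(s),\theta)$ with
$$u(s)=s+\frac{\alpha-1}2\log\frac{1+e^{2s}}2,\qquad u'(s)=\frac{1+\alpha e^{2s}}{1+e^{2s}}\in(1,\alpha).$$
So $K_E=u'(s)$ and $K(E)=\alpha$.

*The distance from $\mathrm{id}$ to $h$ is $\frac12\log\alpha$.* By the above it is at most this. For the converse let $m(L)$ be the modulus of the family of curves in the strip $\{0<\theta<\pi\}$ joining $[0,L]$ to $[0,L]+i\pi$. If $\varrho$ is admissible, then $1\le\bigl(\int_0^\pi\varrho\,d\theta\bigr)^2\le\pi\int_0^\pi\varrho^2d\theta$ on each vertical segment with $0<s<L$, so $\int\varrho^2\ge L/\pi$ and $m(L)\ge L/\pi$. The metric $\varrho=\frac1\pi$ on $\{-\pi<s<L+\pi\}$ is admissible: a curve that stays in this rectangle has height $\pi$, and a curve that leaves it has first gone a horizontal distance at least $\pi$. So $m(L)\le L/\pi+2$. A $K$-qc self-map of $\mathbb U$ with boundary values $h$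 carries, in the logarithmic coordinate, $[0,L]$ to $[0,u(L)]$ on both boundary lines, because $h$ is odd and $u(0)=0$. Hence $u(L)/\pi\le m(u(L))\le K\,m(L)\le K(L/\pi+2)$. Since $u(L)/L\to\alpha$ as $L\to\infty$, we get $K\ge\alpha$.

*The obstacle.* The extension $E$ is extremal, but its coefficient is not in $L_*$: where $|z|\ge1$ we have $u'\ge\frac{1+\alpha}2$, so its modulus is at least $\frac{\alpha-1}{\alpha+3}$, arbitrarily close to $\mathbb R$. So (5) cannot be applied to $E$.

*A repair by hand.* The plan is to stretch $\theta$ by the factor $u'(s)$ near the boundary, which makes the map nearly conformal there, and to let the factor return to $1$ very slowly. For $b\ge\max\{1,2(\alpha-1)\}$ let $c(r)=1$ for $r\le-2b$, $c(r)=0$ for $r\ge-b$, linear between. Put $s^+=\max(s,0)$, $\chi(s,\theta)=c(\log\theta+s^+)$, and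
$$E_b:(s,\theta)\mapsto(u(s),\Theta),\qquad\Theta=\theta\bigl(1+(u'(s)-1)\chi\bigr)\quad(0\le\theta\le\tfrac\pi2),$$
extended by $\Theta(s,\pi-\theta)=\pi-\Theta(s,\theta)$. Where $\chi\ne0$ we have $\theta<e^{-b}<1$, so $\Theta=\theta$ for $\theta\in[e^{-b},\frac\pi2]$. We have $\theta\chi_\theta=c'\in\{0,-\frac1b\}$ and $|\chi_s|\le\frac1b$ a.e., and $u''=\frac{2(\alpha-1)e^{2s}}{(1+e^{2s})^2}\le\frac{\alpha-1}2$. So a.e.
$$\tfrac12\le1-\tfrac{\alpha-1}b\le\Theta_\theta\le u'(s),\qquad|\Theta_s|\le e^{-b}\Bigl(\frac{\alpha-1}2+\frac{\alpha-1}b\Bigr)\le2(\alpha-1)e^{-b}.$$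
In particular $E_b$ is a homeomorphism of the closed strip. For a matrix $\begin{pmatrix}p&0\\q&r\end{pmatrix}$ with $p,r>0$, the sum of the squared singular values divided by the determinant is $D+\frac1D$, where $D$ is the dilatation. So
$$D+\frac1D=\frac pr+\frac rp+\frac{q^2}{pr}. \tag{6}$$
Here $p=u'$, $q=\Theta_s$, $r=\Theta_\theta$, so $1\le\frac pr\le\alpha/(1-\frac{\alpha-1}b)$ and $\frac{q^2}{pr}\le2\Theta_s^2$. Given $\varepsilon>0$, for large $b$ we get $K(E_b)\le\alpha+\varepsilon$.

For fixed $b$ the coefficient of $E_b$ is in $L_*$. Let $y=e^s\sin\theta\to0$ with $\theta\le\frac\pi2$; the other half is symmetric. If $s\ge0$, then $e^s\theta\le\frac\pi2y$. For small $y$ this forces $\chi=1$, so $p=r=u'$ and $|q|=\theta|u''|\le\frac\pi4(\alpha-1)y$. If $\frac12\log y\le s<0$, then $\sin\theta=ye^{-s}\le\sqrt y$. Again $\chi=1$ for small $y$, $p=r$, and $|q|\le\frac\pi4(\alpha-1)\sqrt y$. If $s<\frac12\log y$, then $e^{2s}<y$, so $u'-1\le(\alpha-1)y$ and $u''\le2(\alpha-1)y$. Since $|\chi+c'|\le1$, this gives $|p-1|,|r-1|\le(\alpha-1)y$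 and $|q|\le3(\alpha-1)y$. By (6), $D\to1$ uniformly as $y\to0$ in all cases.

So $E_b=f^{\nu_b}$ with $\nu_b\in M_*$, and its boundary map is $h$. By (5), $\delta_{T_*}([0],[\nu_b])\le\frac12\log(\alpha+\varepsilon)$ for every $\varepsilon>0$. The guess passes this test.

The slow return matters. For $s$ large, at points where $\chi$ is positive but nearly $0$, $\Theta_\theta$ is close to $1-\frac{\alpha-1}b$ and $p$ is close to $\alpha$. By (6), $D\ge\frac pr$ there, which is close to $\alpha/(1-\frac{\alpha-1}b)$. For this construction a transition of bounded logarithmic width $b$ has a definite price.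

## 6. Prescribing the coefficient near $\mathbb R$

For $\mu,\nu\in M(\mathbb U)$ put $K_0(\mu,\nu)=e^{2d([\mu],[\nu])}$ and
$$K_b(\mu,\nu)=\lim_{t\to0}\ \operatorname*{ess\,sup}_{0<\operatorname{Im}z<t}\frac{1+|\sigma_{\mu,\nu}(z)|}{1-|\sigma_{\mu,\nu}(z)|}.$$

**Theorem 1.** For all $p,q\in T_*$: $\ \delta_{T_*}(p,q)=k_{T_*}(p,q)=d(p,q)$.

So the Kobayashi metric coincides with the Teichmüller metric on $T_*$, and chains are not needed. The main step is a statement about qc maps that does not mention $T_*$.

**Theorem 2.** Let $\mu,\nu\in M(\mathbb U)$ be arbitrary. Then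
$$\inf\bigl\{K(f^{\nu'}\circ(f^\mu)^{-1}):\nu'\sim\nu,\ \nu'=\nu\text{ a.e. on some strip }\{0<\operatorname{Im}z<t\}\bigr\}=\max\{K_0(\mu,\nu),K_b(\mu,\nu)\}.$$

In words: we may insist on the map $f^\nu\circ(f^\mu)^{-1}$ near the boundary, and pay nothing beyond the two obvious lower bounds.

**Theorem 2 implies Theorem 1.** Let $p=[\mu]$, $q=[\nu]$ with $\mu,\nu\in M_*$ and $p\ne q$; for $p=q$ all three quantities vanish. As before (5), $\sigma_{\mu,\nu}\in L_*$, so $K_b(\mu,\nu)=1\le K_0(\mu,\nu)$. For $\varepsilon>0$, Theorem 2 gives $\nu'\sim\nu$ with $\nu'=\nu$ near $\mathbb R$ and $K(f^{\nu'}\circ(f^\mu)^{-1})\le K_0+\varepsilon$. Since $\nu$ is in $L_*$ and $\nu'$ agrees with it on a strip, $\nu'\in M_*$. By (5), $\delta_{T_*}(p,q)\le\frac12\log(K_0+\varepsilon)$. Let $\varepsilon\to0$: $\delta_{T_*}(p,q)\le\frac12\log K_0=d(p,q)$. With (3), all three quantities agree. $\square$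

**The lower bound in Theorem 2.** If $\nu'\sim\nu$, then $f^{\nu'}\circ(f^\mu)^{-1}$ has the boundary values in the definition of $d$, so its maximal dilatation is at least $K_0$. If also $\nu'=\nu$ on a strip, then on that strip, and on all thinner ones, its pointwise dilatation at $f^\mu(z)$ is $\frac{1+|\sigma_{\mu,\nu}(z)|}{1-|\sigma_{\mu,\nu}(z)|}$. So its maximal dilatation is at least $K_b$. The rest concerns the upper bound.

## 7. Gluing across one window, and its price

Write $f=f^\mu$, $f_1=f^\nu$, and let $g$ be a qc self-map of $\mathbb U$ with boundary values $f_1\circ f^{-1}$ and $K(g)\le K_0+\varepsilon$. We would like to use $f_1\circ f^{-1}$ near $\mathbb R$ and $g$ away from $\mathbb R$, and to connect them in between. Precompose with $f$: we want a map that is $f_1$ for small $y$ and $g\circ f$ for large $y$. Factoring out $f_1$, we want to pass from $\mathrm{id}$ to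
$$w=f_1^{-1}\circ g\circ f,$$
which is qc and equals $\mathrm{id}$ on $\mathbb R$, since $g\circ f=f_1$ there. This is possible with uniform bounds, at every height.

**Lemma 2 (interpolation).** For each $K\ge1$ there are $C>1$, $K_1\ge1$ depending only on $K$ such that: if $w:\mathbb U\to\mathbb U$ is $K$-qc with $w|_{\mathbb R}=\mathrm{id}$ (and $w(\infty)=\infty$), then for each $s>0$ there is a $K_1$-qc $\psi_s:\mathbb U\to\mathbb U$ with $\psi_s=\mathrm{id}$ on $\{0<y\le s\}$ and $\psi_s=w$ on $\{y\ge Cs\}$.

The proof is in Section 10. Let $C,K_1$ be the constants for $K(w)$ and put $F_s=f_1\circ\psi_s$. Then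
$$F_s=f_1\ (0<y\le s),\qquad F_s=g\circ f\ (y\ge Cs),\qquad K(F_s\circ f^{-1})\le K':=K(f_1)K_1K(f). \tag{7}$$
Let $W=\{s<y<Cs\}$, which we call a window. Let $s$ be so small that the dilatation of $f_1\circ f^{-1}$ at $f(z)$ is at most $K_b+\varepsilon$ for a.e. $z$ with $\operatorname{Im}z\le s$. Then $F_s\circ f^{-1}$ has the right boundary values and the right coefficient near $\mathbb R$, and its dilatation is at most $\max\{K_0,K_b\}+\varepsilon$ everywhere except on $f(W)$. On $f(W)$ we only know the bound $K'$.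

This is where the attempt stops. The number $K'$ does not depend on $s$, so pushing the window toward $\mathbb R$ does not lower the bound. The maximal dilatation is a supremum, so the thinness of the window gives nothing either. In Section 5 we avoided this by writing down a slow transition, and for that we needed both maps in explicit form.

## 8. Dilatation as a weighted average

What helps is a place where dilatation is measured by an integral instead of a supremum. Consider first the classical case of rectangles. Let $G$ be a qc map of $Q=[0,a]\times[0,1]$ onto $[0,Ka]\times[0,1]$ that carries sides to corresponding sides, with $K\ge1$. Almost every horizontal segment has image of length at least $Ka$. So $Ka\le\int_Q|G_\xi|\,d\xi\,d\eta$. By (1), $|G_\xi|^2\le K_GJ_G$, and by the Cauchy–Schwarz inequality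
$$(Ka)^2\le\int_QK_G\int_QJ_G=Ka\int_QK_G,\qquad\text{so}\qquad K\le\frac1{|Q|}\int_QK_G .$$
The dilatation $K$ of the affine map is at most the *average* of $K_G$ over $Q$. If $K_G\le B$ off a set $W$ and $K_G\le K'$ on $W$, then $K\le B+K'|W|/|Q|$. A bad set of small area costs little.

The same inequality holds for Teichmüller maps of a punctured sphere, with weight $|\varphi|$. We recall the Reich–Strebel main inequality (for example in Gardiner–Lakic, *Quasiconformal Teichmüller Theory*). Let $X'\subset\hat{\mathbb C}$ be finite, and let $g$ be a qc map of $\hat{\mathbb C}$ homotopic to $\mathrm{id}$ rel $X'$, with coefficient $\kappa$. Then for every integrable holomorphic quadratic differential $\theta$ on $\hat{\mathbb C}\setminus X'$,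
$$\int|\theta|\le\int|\theta|\,\frac{|1-\kappa\,\theta/|\theta||^2}{1-|\kappa|^2}. \tag{8}$$

**Lemma 3.** Let $X\subset\hat{\mathbb C}$ be finite with $|X|\ge4$. Let $E:(\hat{\mathbb C},X)\to(\hat{\mathbb C},X')$ be a Teichmüller map with coefficient $k\bar\varphi/|\varphi|$, $0<k<1$, $\varphi\not\equiv0$ holomorphic on $\hat{\mathbb C}\setminus X$, $\int|\varphi|<\infty$. If a qc map $G$ is homotopic to $E$ rel $X$, then
$$K(E)\int|\varphi|\le\int K_G|\varphi|. \tag{9}$$

*Proof.* Let $K=K(E)$ and let $\psi$ be the terminal differential of $E$. Away from the zeros of $\varphi$, in natural coordinates $\zeta=\xi+i\eta$ of $\varphi$ and $\zeta'=u+iv$ of $\psi$, the map $E$ is $u=K\xi$, $v=\eta$. So $E$ carries the measure $K|\varphi|$ to $|\psi|$, and $\int|\psi|=K\int|\varphi|$. The map $g=G\circ E^{-1}$ is homotopic to $\mathrm{id}$ rel $X'$; let $\kappa$ be its coefficient. Apply (8) with $\theta=-\psi$: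
$$\int|\psi|\le\int|\psi|\,\frac{|1+\kappa\,\psi/|\psi||^2}{1-|\kappa|^2}.$$
The fraction does not depend on the coordinate. In the coordinate $\zeta'$ we have $\psi=1$, and the fraction is
$$\frac{|1+\kappa|^2}{1-|\kappa|^2}=\frac{|g_{\zeta'}+g_{\bar\zeta'}|^2}{|g_{\zeta'}|^2-|g_{\bar\zeta'}|^2}=\frac{|g_u|^2}{J_g}.$$
Since $g_u=G_\xi/K$, $J_g=J_G/K$ and $|G_\xi|^2\le K_GJ_G$, it is at most $K_G\circ E^{-1}/K$. Hence
$$K\int|\varphi|=\int|\psi|\le\frac1K\int(K_G\circ E^{-1})|\psi|=\int K_G|\varphi|.\qquad\square$$

This suggests the way past the obstacle. Do not prepare one window but $N$ disjoint ones, with $N$ large, all with the same price $K'$. The weight $|\varphi|$ has finite total mass, so at least one window carries at most $\frac1N$ of it. For that window the bad term in (9) is at most $\frac{K'}N\int|\varphi|$, which is small. The choice of window depends on $\varphi$, and this does no harm, because all the glued maps have the same boundary values.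

One point needs care: on $\mathbb U$ itself there may be no extremal coefficient of the form $k\bar\varphi/|\varphi|$ with $\varphi$ integrable. In Section 5 the map $E$ is extremal and its coefficient has nonconstant modulus, while a coefficient $k\bar\varphi/|\varphi|$ with integrable $\varphi$ is the only extremal one in its class. So the class of $h$ contains none. This is why we approximate the boundary condition by finitely many points.

## 9. Choosing the window: the upper bound in Theorem 2

Let $0<\varepsilon<1$ and $\widehat K=\max\{K_0,K_b\}$. Keep $f,f_1,g,w,C,K_1,F_s,K'$ from Section 7.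

**Step 1. Set up $N$ windows with the same price.** Choose $t_0>0$ such that the pointwise dilatation of $f_1\circ f^{-1}$ at $f(z)$ is at most $K_b+\varepsilon$ for a.e. $z$ with $\operatorname{Im}z<t_0$. Choose an integer $N\ge K'/\varepsilon$. Put
$$s_j=t_0C^{-j},\qquad W_j=\{s_j<y<Cs_j\}\qquad(j=1,\dots,N).$$
Since $Cs_j=s_{j-1}$, the windows are disjoint. Let $t=s_N$, $D=\{y>t\}$, $D_1=f(D)$, $D_2=f_1(D)$. As $f$ and $f_1$ extend to homeomorphisms of $\hat{\mathbb C}$ by reflection, $D_1$ and $D_2$ are Jordan domains of $\hat{\mathbb C}$ with $\infty$ on their boundaries. Put $G_j=F_{s_j}\circ f^{-1}$. Since $s_j\ge t$, $F_{s_j}=f_1$ on $\{y\le t\}$, so the bijection $F_{s_j}$ of $\mathbb U$ maps $D$ onto $D_2$. Thus $G_j$ maps $D_1$ onto $D_2$ and equals $f_1\circ f^{-1}$ on $f(\{y=t\})$, whatever $j$ is. Moreover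
$$K_{G_j}\le\widehat K+\varepsilon\ \text{ a.e. on }D_1\setminus f(W_j),\qquad K_{G_j}\le K'\ \text{ a.e. on }f(W_j). \tag{10}$$
Indeed, on $f(\{t<y\le s_j\})$ we have $G_j=f_1\circ f^{-1}$ and $s_j<t_0$; on $f(\{y\ge Cs_j\})$ we have $G_j=g$; the rest is (7).

**Step 2. Reduce to a claim about $D_1$ and $D_2$.** We claim that there is a qc map $G:D_1\to D_2$ with boundary values $f_1\circ f^{-1}$ on $\partial D_1$ and $K(G)\le\widehat K+2\varepsilon$.

Suppose this is proved. Define $P=f_1$ on $\{0<y\le t\}$ and $P=G\circ f$ on $\{y>t\}$. The two parts fit together on $\{y=t\}$, so $P$ is a homeomorphism of $\mathbb U$, qc off a line, hence qc. On $\mathbb R$ it equals $f_1=f^\nu$, so it fixes $0,1,\infty$. Thus $P=f^{\nu'}$ with $\nu'\sim\nu$, and $\nu'=\nu$ on $\{0<y<t\}$. The dilatation of $P\circ f^{-1}$ is at most $K_b+\varepsilon$ on $f(\{y<t\})$ and at most $\widehat K+2\varepsilon$ on $f(\{y>t\})$. So the infimum in Theorem 2 is at most $\widehat K+2\varepsilon$, and $\varepsilon\to0$ gives the upper bound.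

**Step 3. Pass to finitely many boundary points.** The purpose is to get an extremal map that has an integrable quadratic differential. Let $R_i:D_i\to\mathbb U$ be Riemann maps with $R_i(\infty)=\infty$. By Carathéodory's theorem they extend to homeomorphisms of the closures. The maps $\tilde G_j=R_2G_jR_1^{-1}$ are qc self-maps of $\mathbb U$ with common boundary values, an increasing homeomorphism $H$ of $\mathbb R$. Let $J(z)=\bar z$, and let $\hat G_j$ be the extension of $\tilde G_j$ to $\hat{\mathbb C}$ by reflection.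

Let $a_1,a_2,\dots$ be distinct and dense in $\mathbb R$. For $n\ge3$ put $X_n=\{a_1,\dots,a_n,\infty\}$ and $X_n'=\{H(a_1),\dots,H(a_n),\infty\}$. By Alexander's trick, two homeomorphisms of a closed disk with equal boundary values are isotopic rel boundary. So all $\hat G_j$ lie in one homotopy class rel $X_n$. By Teichmüller's theorem this class contains a unique map $E_n$ of minimal maximal dilatation. It is either conformal or has coefficient $k_n\bar\varphi_n/|\varphi_n|$ with $\varphi_n$ as in Lemma 3.

The class is invariant under conjugation by $J$, because $J\hat G_jJ=\hat G_j$, and $JE_nJ$ has the same dilatation as $E_n$. By uniqueness $JE_nJ=E_n$, so $E_n$ preserves the fixed set $\hat{\mathbb R}$ of $J$. It takes $a_1,a_2,\infty$ to $H(a_1),H(a_2),\infty$ with $H$ increasing, so it preserves the orientation of $\hat{\mathbb R}$. As $E_n$ preserves the orientation of the sphere, it maps $\mathbb U$ onto $\mathbb U$.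

**Step 4. Choose the window by its mass.** The purpose is to show $K(E_n)\le\widehat K+2\varepsilon$. This is clear if $E_n$ is conformal. If not, put $V_j=R_1(f(W_j))\cup JR_1(f(W_j))$ for those $j\le N$. These $N$ sets are disjoint, so for some $j=j(n)$
$$\int_{V_j}|\varphi_n|\le\frac1N\int|\varphi_n| .$$
Conformal maps and reflection do not change pointwise dilatations. So (10) says $K_{\hat G_j}\le\widehat K+\varepsilon$ a.e. off $V_j$ and $K_{\hat G_j}\le K'$ a.e. on $V_j$. Lemma 3 with $G=\hat G_j$ gives
$$K(E_n)\int|\varphi_n|\le(\widehat K+\varepsilon)\int|\varphi_n|+K'\int_{V_j}|\varphi_n|\le(\widehat K+2\varepsilon)\int|\varphi_n|,$$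
because $K'/N\le\varepsilon$. Divide by $\int|\varphi_n|>0$.

**Step 5. Let $n\to\infty$.** The maps $E_n$ are $(\widehat K+2\varepsilon)$-qc and take $a_1,a_2,\infty$ to $H(a_1),H(a_2),\infty$. By compactness a subsequence converges uniformly in the spherical metric to a $(\widehat K+2\varepsilon)$-qc map. Its restriction $\tilde E$ to $\mathbb U$ is a self-map of $\mathbb U$ with $\tilde E(a_i)=H(a_i)$ for all $i$. Since the $a_i$ are dense, $\tilde E$ has boundary values $H$. Then $G=R_2^{-1}\tilde ER_1$ is the map claimed in Step 2. This proves Theorem 2, up to Lemma 2. $\square$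

## 10. Interpolating between the identity and $w$

We prove Lemma 2. Replacing $w$ by $z\mapsto w(sz)/s$, we may take $s=1$. All constants below depend only on $K$.

The strategy: between the line $\{y=1\}$ and a curve $w(\{y=C\})$ lies a region $\Omega$. We map $\Omega$ conformally to a straight strip. The gluing problem becomes that of extending a homeomorphism $\beta$ of one boundary line to the strip, with the identity on the other line. This works because $\beta$ is quasisymmetric and moves points a bounded distance.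

**Step 1. Displacement of $w$.** Extended by reflection, the maps $w$ are $K$-qc maps of $\hat{\mathbb C}$ fixing $0,1,\infty$. The family of all of them is compact, and its members map $\mathbb U$ onto $\mathbb U$. So the values $w(i)$ lie in a compact subset of $\mathbb U$. The family is invariant under conjugation by $z\mapsto az+b$ with $a>0$, $b\in\mathbb R$. Conjugating by $z\mapsto yz+x$ replaces $w(i)$ by $(w(x+iy)-x)/y$. Hence there is $\Lambda\ge2$ with
$$y/\Lambda\le\operatorname{Im}w(x+iy)\le\Lambda y,\qquad|\operatorname{Re}w(x+iy)-x|\le\Lambda y. \tag{11}$$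

**Step 2. The region $\Omega$ and its vertical crosscuts.** Let $C=4\Lambda^3$, $\gamma=w(\{y=C\})$, $H_1=\{y>1\}$ and $\Omega=H_1\setminus w(\{y\ge C\})$, an open set. By (11), $w(\{y\ge C\})\subset\{y\ge4\Lambda^2\}$ and $\{y>\Lambda C\}\subset w(\{y>C\})$. So
$$\gamma\subset\{4\Lambda^2\le y\le\Lambda C\},\qquad\{1<y<4\Lambda^2\}\subset\Omega\subset\{1<y\le\Lambda C\}.$$
For $a\in\mathbb R$ go up vertically from $a+i$. We start in $w(\{y<C\})$ and end in $w(\{y>C\})$, so we meet the closed set $\gamma$. Let $p_a=w(x_a+iC)$ be the first point met, and $v_a$ the open segment from $a+i$ to $p_a$. Then $v_a\subset\Omega$, its length is at most $\Lambda C$, and $|x_a-a|\le\Lambda C$ by (11), since $\operatorname{Re}p_a=a$.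

**Step 3. $v_a$ cuts $\Omega$ into two Jordan domains.** Fix $a$. Let $\gamma_R,\gamma_L$ be the images under $w$ of $\{x+iC:x>x_a\}$ and $\{x+iC:x<x_a\}$. The arc $v_a\cup\{p_a\}\cup\gamma_R$ is a crosscut of the Jordan domain $H_1\subset\hat{\mathbb C}$ from $a+i$ to $\infty$. It divides $H_1$ into two Jordan domains: $G_R$, whose boundary contains $\{x+i:x\ge a\}$, and $G'$, whose boundary contains $\{x+i:x\le a\}$.

The connected set $\gamma_L$ misses this crosscut. By (11), every point of $\gamma_R$ has real part greater than $x_a-\Lambda C\ge a-2\Lambda C$, while $\gamma_L$ contains points with real part less than $a-2\Lambda C$. From such a point a vertical segment descends to $\{y=1\}$ without meeting the crosscut, and it ends to the left of $a+i$, at a boundary point of $G'$ that is not a boundary point of $G_R$. So $\gamma_L\subset G'$.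

Now $\gamma_L$ is a crosscut of $G'$ from $p_a$ to $\infty$. It divides $G'$ into two Jordan domains: $G_L$ with boundary $\{x+i:x\le a\}\cup v_a\cup\{p_a\}\cup\gamma_L\cup\{\infty\}$, and $G_U$ with boundary $\gamma\cup\{\infty\}$. So $G_U$ is one of the two components of $\hat{\mathbb C}\setminus(\gamma\cup\{\infty\})$. One of these is $w(\{y>C\})$ and the other contains $\{y\le1\}$. As $G_U\subset H_1$, we get $G_U=w(\{y>C\})$. Removing $\gamma\cup G_U=w(\{y\ge C\})$ from $H_1$ leaves
$$\Omega=G_L\cup v_a\cup G_R .$$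
So $\Omega$ is connected. Its complement in $\hat{\mathbb C}$ is the union of $\{y\le1\}\cup\{\infty\}$ and $w(\{y\ge C\})\cup\{\infty\}$, which is connected. Hence $\Omega$ is simply connected.

**Step 4. A conformal map of $\Omega$ onto a strip, with boundary values.** Let $r:\Delta\to\Omega$ be a Riemann map. The preimage under $r$ of the crosscut $v_a$ is a crosscut of $\Delta$ with two distinct endpoints (Pommerenke, *Boundary Behaviour of Conformal Maps*, Prop. 2.14). It cuts $\Delta$ into the Jordan domains $r^{-1}(G_L)$ and $r^{-1}(G_R)$. By Carathéodory's theorem $r$ extends to homeomorphisms of their closures onto $\overline{G_L}$ and $\overline{G_R}$, and these agree on the closure of $r^{-1}(v_a)$. In $\mathbb C$, the sets $\overline{G_L}$ and $\overline{G_R}$ meet only in $\overline{v_a}$. Each contains $\infty$ as a boundary point not on $\overline{v_a}$. Let $e_L,e_R\in\partial\Delta$ be the corresponding points; they lie on different sides of the crosscut, so they are distinct. Thus $r$ extends to a homeomorphism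 of $\overline\Delta\setminus\{e_L,e_R\}$ onto $\overline\Omega\cap\mathbb C=\Omega\cup\{y=1\}\cup\gamma$, and $r\to\infty$ at $e_L$ through the left end and at $e_R$ through the right end.

Let $\Sigma=\{0<\operatorname{Im}<1\}$ and map $\Delta$ conformally onto $\Sigma$ with $e_L\mapsto-\infty$, $e_R\mapsto+\infty$. We obtain a conformal $c:\Omega\to\Sigma$ that extends to a homeomorphism of $\Omega\cup\{y=1\}\cup\gamma$ onto $\overline\Sigma$. It takes $\{y=1\}$ to one boundary line and $\gamma$ to the other, both traversed from left to right. Since $\Omega$ lies to the left of $\{y=1\}$ traversed rightwards and $c$ preserves orientation, $\{y=1\}$ goes to $\{\operatorname{Im}=0\}$. Write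
$$c(x+i)=b_0(x),\qquad c(w(x+iC))=b_1(x)+i,$$
with increasing homeomorphisms $b_0,b_1$ of $\mathbb R$.

**Step 5. $b_0$ is bi-Lipschitz.** Reflecting in $\{y=1\}$, $c$ extends to a conformal bijection $\tilde c:\tilde\Omega\to\{|\operatorname{Im}|<1\}$, and $B(x+i,1)\subset\tilde\Omega\subset\{|y-1|<\Lambda C\}$. The Koebe $\frac14$-theorem for $\tilde c$ on $B(x+i,1)$ says that the image contains a disk of radius $\frac14b_0'(x)$ about $b_0(x)$. So $b_0'\le4$. Applied to $\tilde c^{-1}$ on $B(b_0(x),1)$, it gives $1/b_0'\le4\Lambda C$. With $A=4\Lambda C\ge4$,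
$$\frac1A\le b_0'\le4. \tag{12}$$

**Step 6. $|b_1-b_0|\le A_1:=2A+1$.** This is a length-area estimate. Fix $x$ and let $a\in I=(x+\Lambda C,x+2\Lambda C)$. Then $x_a\ge a-\Lambda C>x$. So $c(v_a)$ ends at real part $b_1(x_a)\ge b_1(x)$, and it starts at $b_0(a)\le b_0(x)+8\Lambda C=:m$, where $8\Lambda C=2A$. Suppose $\ell=b_1(x)-m>0$, and let $E=c^{-1}(\{m\le\operatorname{Re}\le m+\ell\})$. The curve $c(v_a)$ crosses this part of the strip, so $\ell\le\int_{v_a}1_E|c'|\,dy$ for each $a\in I$.

The height $a\mapsto\operatorname{Im}p_a$ is lower semicontinuous because $\gamma$ is closed, so $\bigcup_{a\in I}v_a$ is open. Its area is at most $|I|\Lambda C=|I|^2$. Also $\int_E|c'|^2\le\operatorname{area}\{\zeta\in\Sigma:m\le\operatorname{Re}\zeta\le m+\ell\}=\ell$. Integrating over $I$ and using the Cauchy–Schwarz inequality,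
$$\ell|I|\le(|I|\Lambda C)^{1/2}\,\ell^{1/2}=|I|\,\ell^{1/2},$$
so $\ell\le1$. Thus $b_1-b_0\le2A+1$. For the other inequality take $I=(x-2\Lambda C,x-\Lambda C)$. Then $x_a\le a+\Lambda C<x$, so $c(v_a)$ runs from real part at least $b_0(x)-2A$ to real part at most $b_1(x)$. The same estimate shows that the gap $b_0(x)-2A-b_1(x)$, if positive, is at most $1$.

**Step 7. $\beta=b_1\circ b_0^{-1}$ satisfies $|\beta-\mathrm{id}|\le A_1$ and is $M$-quasisymmetric with $M=M(K)$.** The first claim is Step 6. For the second we treat small, large and intermediate $t$ in the ratio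
$$\frac{\beta(x+t)-\beta(x)}{\beta(x)-\beta(x-t)}.$$

*Small $t$.* By (11), $w$ maps $\{2\Lambda<y<C\}$ into $\{y>2\}$ and off $w(\{y\ge C\})$, hence into $\Omega$. So $c\circ w$ maps $\{2\Lambda<y<C\}$ into $\Sigma$, and it takes $\{y=C\}$ to $\{\operatorname{Im}=1\}$. By reflection in these two lines it extends to a $K$-qc embedding of $\{|y-C|<r_0\}$, $r_0=C-2\Lambda$. A $K$-qc embedding of a disk $B(a,r_0)$ is $\eta_K$-quasisymmetric on $B(a,r_0/2)$ (Heinonen, *Lectures on Analysis on Metric Spaces*, Thm 11.14): ratios of distances from a common point are controlled by the function $\eta_K$. Hence $b_1$ is $\eta_K$-quasisymmetric on intervals of radius $r_0/2$. If $x=b_0(u)$ and $b_0^{-1}(x\pm t)=u\pm s_\pm$, then $s_\pm\in[t/4,At]$ by (12). For $t\le t_1:=r_0/(4A)$ we have $s_\pm\le r_0/4$ and $s_+/s_-$, $s_-/s_+\le4A$. So the ratio lies in $[M_1^{-1},M_1]$ with $M_1=\max(1,\eta_K(4A))$.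

*Large $t$.* If $t\ge4A_1$, both increments lie in $[t-2A_1,t+2A_1]$, so the ratio lies in $[\frac13,3]$.

*Intermediate $t$.* Let $t_1\le t\le4A_1$. Then $\beta(x+t)-\beta(x)\le t+2A_1\le6A_1$ and $\beta(x+t)-\beta(x)\ge\delta_0:=\beta(x+t_1)-\beta(x)$. Let $n=\lceil4A_1/t_1\rceil$. By the case of small $t$, consecutive increments with step $t_1$ have ratio at most $M_1$, so $\beta(x+(j+1)t_1)-\beta(x+jt_1)\le M_1^j\delta_0$. Summing over $j<n$,
$$nM_1^n\delta_0\ge\beta(x+nt_1)-\beta(x)\ge nt_1-2A_1\ge2A_1,$$
so $\delta_0\ge2A_1/(nM_1^n)$. The same bounds hold on the left of $x$. So the ratio lies in $[(3nM_1^n)^{-1},3nM_1^n]$.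

**Step 8. Extend $\beta$ to a half-plane map that is the identity far away.** On $\{\tau\ge0\}$ let $\mathcal B=(u,v)$,
$$u=\tfrac12\int_0^1[\beta(x+r\tau)+\beta(x-r\tau)]\,dr,\qquad v=\int_0^1[\beta(x+r\tau)-\beta(x-r\tau)]\,dr.$$
By the Beurling–Ahlfors theorem, $\mathcal B$ is a qc homeomorphism of the closed half-plane with boundary values $\beta$, it is $C^1$ inside, and $K(\mathcal B)$ is bounded in terms of $M$. Write $\beta=\mathrm{id}+\alpha$ with $|\alpha|\le A_1$. The formulas are linear in $\beta$ and give the identity for $\beta=\mathrm{id}$. So $\mathcal B-\mathrm{id}=(u_\alpha,v_\alpha)$ with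
$$u_\alpha=\frac1{2\tau}\int_{x-\tau}^{x+\tau}\alpha,\qquad v_\alpha=\frac1\tau\Bigl(\int_x^{x+\tau}\alpha-\int_{x-\tau}^x\alpha\Bigr).$$
Hence $|u_\alpha|\le A_1$, $|v_\alpha|\le2A_1$ and $|\mathcal B-\mathrm{id}|\le3A_1$. Differentiating,
$$\partial_xu_\alpha=\frac{\alpha(x+\tau)-\alpha(x-\tau)}{2\tau},\qquad\partial_\tau u_\alpha=-\frac{u_\alpha}\tau+\frac{\alpha(x+\tau)+\alpha(x-\tau)}{2\tau},$$
$$\partial_xv_\alpha=\frac{\alpha(x+\tau)-2\alpha(x)+\alpha(x-\tau)}\tau,\qquad\partial_\tau v_\alpha=-\frac{v_\alpha}\tau+\frac{\alpha(x+\tau)-\alpha(x-\tau)}\tau .$$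
These are bounded by $1,2,4,4$ times $A_1/\tau$, so $\|D(\mathcal B-\mathrm{id})\|\le\sqrt{37}\,A_1/\tau\le7A_1/\tau$.

Let $\tau_0=20A_1$. Let $\chi(\tau)=1$ for $\tau\le\tau_0$, $0$ for $\tau\ge2\tau_0$, linear between, and $\Phi_1=\mathrm{id}+\chi\cdot(\mathcal B-\mathrm{id})$. On the convex set $\{\tau\ge\tau_0\}$ the map $\Phi_1-\mathrm{id}$ is Lipschitz with constant at most $\frac{7A_1}{\tau_0}+\frac{3A_1}{\tau_0}=\frac12$. So there $\Phi_1$ is bi-Lipschitz with constants $\frac12,\frac32$; in particular it is injective. It is proper, since it moves points by at most $3A_1$. Its derivative is $I$ plus a matrix of norm at most $\frac12$, so it preserves orientation. Hence it is $3$-qc on $\{\tau>\tau_0\}$.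

*$\Phi_1$ is a homeomorphism of $\{\tau\ge0\}$.* Extend $\mathcal B$ to a homeomorphism of $\mathbb C$ by reflection. Then $\mathcal B(\{\tau<\tau_0\})$ and $\mathcal B(\{\tau>\tau_0\})$ are the two components of the complement of the curve $\Gamma=\mathcal B(\{\tau=\tau_0\})$, and $\mathcal B(\{\tau<\tau_0\})\subset\{\tau\le\tau_0+3A_1\}$. Since $\Phi_1=\mathcal B$ on $\{\tau=\tau_0\}$ and $\Phi_1$ is injective and proper on $\{\tau\ge\tau_0\}$, the set $\Phi_1(\{\tau>\tau_0\})$ is connected, misses $\Gamma$, is open by invariance of domain, and is relatively closed in $\mathbb C\setminus\Gamma$. So it is a component of $\mathbb C\setminus\Gamma$. It contains all points with $\tau\ge2\tau_0$, where $\Phi_1=\mathrm{id}$, and $2\tau_0>\tau_0+3A_1$. So it equals $\mathcal B(\{\tau>\tau_0\})$. Thus $\Phi_1$, which is $\mathcal B$ on $\{0\le\tau\le\tau_0\}$, is a homeomorphism of $\{\tau\ge0\}$, qc off a line, hence qc. It equals $\beta$ on $\tau=0$ and $\mathrm{id}$ for $\tau\ge2\tau_0$.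

**Step 9. Bring this to $\Sigma$ and glue.** Conjugate the restriction of $\Phi_1$ to $\{0\le\tau\le2\tau_0\}$ by the affine map $(x,\tau)\mapsto(x,1-\tau/2\tau_0)$. The result is a qc self-map $\Phi$ of $\overline\Sigma$ with $\Phi=\mathrm{id}$ on $\mathbb R$, $\Phi(x+i)=\beta(x)+i$, and $K(\Phi)$ bounded in terms of $K$. On $\{1\le y\le C\}$ put
$$\psi=c^{-1}\circ\Phi\circ(b_0\times\mathrm{id})\circ a,\qquad a(x+iy)=x+i\frac{y-1}{C-1},\quad(b_0\times\mathrm{id})(x+iy)=b_0(x)+iy.$$
By (12) this is qc with dilatation bounded in terms of $K$. It maps onto $\overline\Omega\cap\mathbb C$, and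
$$\psi(x+i)=c^{-1}(b_0(x))=x+i,\qquad\psi(x+iC)=c^{-1}\bigl(\beta(b_0(x))+i\bigr)=c^{-1}(b_1(x)+i)=w(x+iC).$$
Since $\mathbb U$ is the disjoint union of $\{0<y\le1\}$, $\Omega$ and $w(\{y\ge C\})$, the map that is $\mathrm{id}$ on $\{y\le1\}$, $\psi$ on $\{1\le y\le C\}$ and $w$ on $\{y\ge C\}$ is a homeomorphism of $\mathbb U$. It is qc off two lines, hence qc, with dilatation bounded in terms of $K$. This proves Lemma 2, and with it Theorems 2 and 1. $\square$

## 11. Nonattainment, and disks in the leaves $\mu+L_*$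

**The infimum in Theorem 2 is in general not attained**, even for $\mu=0$ and $\nu\in M_*$. Take $\nu\in M_0$ with $[\nu]\ne[0]$. The boundary dilatation of $[\nu]$ is $1<K_0(0,\nu)$. By Strebel's frame mapping theorem the class has a unique extremal coefficient, and its modulus is a constant $k_0>0$ a.e. So the extremal coefficient is not in $M_*$. Here $K_b(0,\nu)=1$, so the infimum is $K_0(0,\nu)$. A coefficient $\nu'$ attaining it would be extremal, and would be in $M_*$ because it agrees with $\nu$ near $\mathbb R$. This is a contradiction.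

Such $\nu$ exist. Let $\nu=k$, $0<k<1$, on the disk $B$ of radius $1$ about $2i$, and $\nu=0$ elsewhere. Suppose $f^\nu=\mathrm{id}$ on $\mathbb R$. Then $f^\nu$ is conformal on $\mathbb U\setminus\overline B$ with boundary values $\mathrm{id}$ on $\mathbb R$, so $f^\nu=\mathrm{id}$ there, and $f^\nu=\mathrm{id}$ on $\partial B$. On $B$, writing points as $2i+z$, we have $f^\nu(2i+z)=2i+G(z+k\bar z)$ with $G$ holomorphic in an ellipse and continuous up to its boundary. There $G(z+k/z)=z$ for $|z|=1$. By Cauchy's theorem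
$$0=\int G(\zeta)\,d\zeta=\int_{|z|=1}z\Bigl(1-\frac k{z^2}\Bigr)dz=-2\pi ik\neq0,$$
a contradiction.

**A version for leaves.** Let $\mu,\nu\in M(\mathbb U)$ be arbitrary with $\nu-\mu\in L_*$ and $[\mu]\ne[\nu]$. Then for every $\varepsilon>0$ there are a holomorphic disk $\Phi:\Delta\to M(\mathbb U)\cap(\mu+L_*)$ and $k\in(0,1)$ with $[\Phi(0)]=[\mu]$, $[\Phi(k)]=[\nu]$ and $\rho(0,k)\le d([\mu],[\nu])+\varepsilon$. Indeed, $\sigma_{\mu,\nu}\in L_*$, so $K_b(\mu,\nu)=1$. Theorem 2 gives $\nu'\sim\nu$ with $\nu'=\nu$ near $\mathbb R$ and $\frac12\log K(f^{\nu'}\circ(f^\mu)^{-1})\le d([\mu],[\nu])+\varepsilon$. Then $\nu'-\mu\in L_*$, so $\sigma_{\mu,\nu'}\in L_*$. It is not zero since $[\mu]\ne[\nu']$, and Lemma 1 applies.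

## 12. The infinitesimal metric on $T_*$

For a complex Banach manifold $X$, $p\in X$ and a tangent vector $v$ at $p$, let
$$F_X(p;v)=\inf\{|a|:\phi\in\mathrm{Hol}(\Delta,X),\ \phi(0)=p,\ d\phi_0(a)=v\}.$$
For $X=\Delta$ and $p=0$ the Schwarz lemma gives $F_\Delta(0;v)=|v|$.

**Theorem 3.** $F_{T_*}(p;v)=F_T(p;v)$ for $p\in T_*$ and $v\in B_*(\mathbb L)=T_pT_*$.

It is not needed for Theorem 1. The inequality $F_{T_*}\ge F_T$ holds because the inclusion $T_*\to T$ is holomorphic. For the converse, $v=0$ is trivial, so let $v\ne0$ and $\varepsilon>0$.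

The difficulty is the same as before: an almost optimal tangent coefficient $\kappa'$ for $T$ need not be in $L_*$. We blend it with a coefficient $\kappa\in L_*$ that represents the same $v$. A naive blend $(1-\chi)\kappa+\chi\kappa'$ may change the tangent vector. An extra term corrects this, and a logarithmic cut-off makes it small.

**Step 1. Two coefficients for $v$.** By the local section in Theorem 2.1, choose $\mu\in M_*$ with $[\mu]=p$ and $\kappa\in L_*$ with $d\mathcal S_\mu(\kappa)=v$: take the value and the derivative, in the direction $v$, of the section at $p$. In particular $F_T(p;v)$ is finite. Take a holomorphic $\phi:\Delta\to T$ with $\phi(0)=p$, $d\phi_0(a)=v$, $|a|<F_T(p;v)+\varepsilon$. By the lifting theorem of Earle–Kra–Krushkal' (Trans. AMS 343 (1994)), $\phi$ lifts to a holomorphic $\tilde\Phi:\Delta\to M(\mathbb U)$ with $\tilde\Phi(0)=\mu$. (The starting point is no restriction. If a lift starts at $\mu_1\sim\mu$, then $e=(f^{\mu_1})^{-1}\circ f^\mu$ is the identity on $\mathbb R$. Replacing $\tilde\Phi(\lambda)$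 by the coefficient of $f^{\tilde\Phi(\lambda)}\circ e$ changes no class, keeps the lift holomorphic, and makes it start at $\mu$.)

Put $\kappa'=a\tilde\Phi'(0)$. The map $\lambda\mapsto(\tilde\Phi(\lambda)-\mu)/(1-\bar\mu\tilde\Phi(\lambda))$ is holomorphic from $\Delta$ to the unit ball of $L^\infty$ and vanishes at $0$. Its derivative at $0$ is $\tilde\Phi'(0)/(1-|\mu|^2)$. So the Schwarz lemma gives $\|\kappa'/(1-|\mu|^2)\|_\infty\le|a|$. Also $d\mathcal S_\mu(\kappa')=d\phi_0(a)=v$.

**Step 2. Describe the kernel of $d\mathcal S_\mu$.** Let $A(\mathbb U)$ be the space of integrable holomorphic functions on $\mathbb U$. Let $f=f^\mu$, and for $\theta\in L^\infty$ write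
$$\hat\theta=\Bigl(\frac\theta{1-|\mu|^2}\,\frac{f_z}{\overline{f_z}}\Bigr)\circ f^{-1}.$$
By (2) this is the derivative at $\nu=\mu$, in the direction $\theta$, of the right translation $\nu\mapsto$ coefficient of $f^\nu\circ f^{-1}$. This translation descends to a biholomorphic self-map of $T$. As a textbook fact, $\ker d\mathcal S_0$ is the annihilator of $A(\mathbb U)$. So $\theta\in\ker d\mathcal S_\mu$ if and only if $\int_{\mathbb U}\hat\theta\varphi=0$ for all $\varphi\in A(\mathbb U)$. Hence $\eta=\hat\kappa'-\hat\kappa$ annihilates $A(\mathbb U)$. Note that $\theta\mapsto\hat\theta$ is a bijection of $L^\infty(\mathbb U)$ and $\|\hat\theta\|_\infty=\|\theta/(1-|\mu|^2)\|_\infty$.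

**Step 3. A potential for $\eta$ that is small near $\mathbb R$.** For $z=x+iy\in\mathbb U$ let
$$V(z)=-\frac1\pi\int_{\mathbb U}\eta(\zeta)\,\frac{(z-\bar z)^2}{(\zeta-z)(\zeta-\bar z)^2}\,dA(\zeta).$$
Substituting $\zeta=x+y\omega$,
$$|V(z)|\le C_0\|\eta\|_\infty\,y,\qquad C_0=\frac4\pi\int_{\mathbb U}\frac{dA(\omega)}{|\omega-i||\omega+i|^2}<\infty. \tag{13}$$
As a function of $\zeta$, the kernel $\frac{z(z-1)}{\zeta(\zeta-1)(\zeta-z)}$ has the same residue $1$ at $\zeta=z$, at most simple poles at $0$ and $1$, and the same decay $|\zeta|^{-3}$. So the difference of the two kernels is in $A(\mathbb U)$, and replacing one by the other does not change $V$. With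
$$\frac{z(z-1)}{\zeta(\zeta-1)(\zeta-z)}=\frac1{\zeta-z}+\frac{z-1}\zeta-\frac z{\zeta-1}$$
we see that, on a disk compactly contained in $\mathbb U$, $V$ is the Cauchy transform $-\frac1\pi\int\frac{\eta(\zeta)}{\zeta-z}dA(\zeta)$ of the restriction of $\eta$ to the disk, plus a holomorphic function. Hence $V$ is continuous, lies in $W^{1,p}_{\mathrm{loc}}$ for all $p<\infty$, and $\bar\partial V=\eta$.

**Step 4. A logarithmic cut-off adapted to $f$.** Let $d_h$ be the hyperbolic distance on $\mathbb U$ with density $|dw|/2\operatorname{Im}w$. There is $R$ with $d_h(f^{-1}(w),f^{-1}(w'))\le R(d_h(w,w')+1)$. Indeed, normalizing by Möbius maps on both sides, compactness of the $K(f)$-qc self-maps of $\mathbb U$ that fix $i$ gives $R$ such that $d_h(w,w')\le1$ implies $d_h(f^{-1}(w),f^{-1}(w'))\le R$. Then divide a geodesic into at most $d_h(w,w')+1$ pieces of length at most $1$. Put $L(w)=\log\operatorname{Im}f^{-1}(w)$. Since $|\log\operatorname{Im}z-\log\operatorname{Im}z'|\le2d_h(z,z')$, we get $|L(w)-L(w')|\le2R\,d_h(w,w')+2R$.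 So
$$\ell(w)=\inf_{w'}\bigl(L(w')+2R\,d_h(w,w')\bigr)$$
is $2R$-Lipschitz for $d_h$, and $L-2R\le\ell\le L$.

Choose $t_0$ with $|\kappa|/(1-|\mu|^2)\le\varepsilon$ a.e. on $\{\operatorname{Im}z\le e^{2R}t_0\}$, which is possible since $\kappa\in L_*$. For $0<t<t_0$ let
$$\chi=\min\Bigl\{1,\max\Bigl\{0,\frac{\ell-\log t}{\log(t_0/t)}\Bigr\}\Bigr\}.$$
This function has three properties.

- If $\operatorname{Im}z\le t$, then $\ell(f(z))\le L(f(z))\le\log t$, so $\chi(f(z))=0$.
- If $\chi(f(z))<1$, then $\ell(f(z))<\log t_0$, so $\log\operatorname{Im}z\le\ell(f(z))+2R$ gives $\operatorname{Im}z\le e^{2R}t_0$.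
- $|\bar\partial\chi(w)|\le\frac R{\operatorname{Im}w\,\log(t_0/t)}$ a.e., since $\chi$ is Lipschitz for $d_h$ with constant $2R/\log(t_0/t)$ and $d_h$ has density $1/(2\operatorname{Im}w)$.

**Step 5. The corrected blend and its norm.** Define $\kappa''$ by
$$\hat\kappa''=\hat\kappa+\bar\partial(\chi V)=(1-\chi)\hat\kappa+\chi\hat\kappa'+V\bar\partial\chi .$$
On $\{0<\operatorname{Im}z<t\}$ we have $\kappa''=\kappa$, because $\chi=0$ on the open set $f(\{\operatorname{Im}z<t\})$. So $\kappa''\in L_*$, once we know that it is bounded. Where $\chi<1$ we have $|\hat\kappa|\le\varepsilon$, and $|\hat\kappa'|\le|a|$ everywhere. So the first two terms together are at most $(1-\chi)\varepsilon+\chi|a|\le F_T(p;v)+\varepsilon$. With (13),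
$$\|\hat\kappa''\|_\infty\le F_T(p;v)+\varepsilon+\frac{C_0R\|\eta\|_\infty}{\log(t_0/t)}\le F_T(p;v)+2\varepsilon$$
for $t$ small.

**Step 6. The tangent vector has not changed: $d\mathcal S_\mu(\kappa'')=v$.** Let $\omega_n=\max\{0,\min\{1,2-d_h(\cdot,i)/n\}\}$. It has compact support, tends to $1$ pointwise, and $|\bar\partial\omega_n|\le\frac1{n\operatorname{Im}w}$. For $\varphi\in A(\mathbb U)$ we have $\int\bar\partial(\omega_n\chi V)\,\varphi=0$, since $\omega_n\chi V$ has compact support and $\varphi$ is holomorphic. Hence, by (13),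
$$\Bigl|\int\omega_n\bar\partial(\chi V)\,\varphi\Bigr|=\Bigl|\int\chi V\varphi\,\bar\partial\omega_n\Bigr|\le\frac{C_0\|\eta\|_\infty}n\|\varphi\|_1\to0 .$$
Since $\bar\partial(\chi V)$ is bounded, dominated convergence gives $\int\bar\partial(\chi V)\,\varphi=0$. So $\hat\kappa''-\hat\kappa$ annihilates $A(\mathbb U)$. By Step 2, $\kappa''-\kappa\in\ker d\mathcal S_\mu$, and $d\mathcal S_\mu(\kappa'')=d\mathcal S_\mu(\kappa)=v$.

**Step 7. The disk.** Let $k''=\|\hat\kappa''\|_\infty=\|\kappa''/(1-|\mu|^2)\|_\infty$, which is positive since $v\ne0$. Let $\tau=\kappa''/((1-|\mu|^2)k'')$. Then $\tau\in L_*$ and $\|\tau\|_\infty=1$. By Lemma 1, the disk (4) with this $\tau$ maps $\Delta$ holomorphically into $M_*$, with $\Phi(0)=\mu$ and $\Phi'(0)=(1-|\mu|^2)\tau=\kappa''/k''$. So $\lambda\mapsto[\Phi(\lambda)]$ is a holomorphic disk in $T_*$ through $p$ whose derivative at $0$ takes the number $k''$ to $d\mathcal S_\mu(\kappa'')=v$. Hence $F_{T_*}(p;v)\le k''\le F_T(p;v)+2\varepsilon$. Let $\varepsilon\to0$. $\square$
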